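\title{Coupling two simple random walks so that their paths do not meet}

\begin{abstract}
We show that for every $d\ge 3$ two simple random walks on $\mathbb{Z}^d$ started from distinct points can be coupled so that their paths are disjoint with positive probability, and that the best possible probability of an intersection decays polynomially in the distance between the starting points. For $d\in\{3,4\}$ no co-adapted coupling achieves this. The coupling hides each walk in a Poisson cloud of paths along which a shifted Gaussian free field is positive, and uses the fields $s+\varphi$ and $s-\varphi$ for the two walks.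
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{simple random walk} on $\mathbb{Z}^d$ from $x$ is a process $(X_n)_{n\ge0}$ with $X_0=x$ whose increments are independent and uniform on the $2d$ unit vectors $\pm e_1,\dots,\pm e_d$. A \emph{coupling} of a walk from $x$ and a walk from $y$ is a pair $(X,Y)$ on one probability space such that $X$ alone is a simple random walk from $x$ and $Y$ alone is a simple random walk from $y$; nothing is required of the dependence between them. The \emph{paths intersect} if $X_n=Y_m$ for some $n,m\ge0$, not necessarily equal. The following question is posed in \cite{CGR}: can two simple random walks on $\mathbb{Z}^3$ or $\mathbb{Z}^4$, started at distance $10$, be coupled so that with positive probability their paths do not intersect?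

The other dimensions show why $3$ and $4$ are singled out. For $d\le2$ the walk is recurrent, so $X$ visits every site, and in particular $y$, whatever the coupling. For $d\ge3$ let $G(x,z)$ be the expected number of visits to $z$ of a walk from $x$; it has order $(1+|x-z|)^{2-d}$. Independent walks intersect with probability at most $\sum_zG(x,z)G(y,z)$. With $D=|x-y|$, the sites within $D/2$ of $x$ or of $y$ contribute at most $CD^{2-d}D^2$ to this sum, the other sites within $2D$ of $x$ at most $CD^dD^{4-2d}$, and the remaining sites a quantity of order $\sum_{|z-x|>2D}|z-x|^{4-2d}$. For $d\ge5$ all three are at most $CD^{4-d}$, so distant independent walks already avoid each other with probability close to $1$. For $d\in\{3,4\}$ the last sum diverges.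

One then tries dependent walks. The translate $Y_n=X_n+(y-x)$ never collides with $X$ at equal times, but this says nothing about the paths. The translate, the point reflection $Y_n=x+y-X_n$ and the independent pair are all built one step at a time. Precisely, a coupling is \emph{co-adapted} if there is a filtration $(\mathcal F_n)_{n\ge0}$ to which both walks are adapted and such that, conditionally on $\mathcal F_n$, each of $X_{n+1}-X_n$ and $Y_{n+1}-Y_n$ is uniform on the $2d$ unit vectors. Theorem~\ref{thm:coadapted} below says that every such coupling fails for $d\in\{3,4\}$, and this suggests the answer ``no''. The answer is ``yes''.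

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d\ge3$ and let $x\ne y$ be points of $\mathbb{Z}^d$. There is a coupling of simple random walks $X$ from $x$ and $Y$ from $y$ with
\[
\mathbb P\big(\{X_n:n\ge0\}\cap\{Y_m:m\ge0\}=\emptyset\big)>0 .
\]
In particular this holds for $d=3$ and $d=4$ with $|x-y|=10$.
\end{theorem}

\begin{theorem}\label{thm:quant}
Let $d\ge3$ and let $p(x,y)$ be the supremum, over all couplings of walks from $x$ and $y$, of the probability that the paths are disjoint. The supremum is attained, and there are $C,c,c'>0$ depending only on $d$ with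
\[
c'|x-y|^{2-d}\le 1-p(x,y)\le C|x-y|^{-c}\qquad(x\ne y).
\]
For $d\le2$, under every coupling the paths intersect almost surely.
\end{theorem}

Thus a coupling as in Theorem~\ref{thm:main} exists, from any two distinct points, if and only if $d\ge3$.

\begin{theorem}\label{thm:coadapted}
Let $d\in\{3,4\}$. Under every co-adapted coupling the paths intersect almost surely.
\end{theorem}

So for $d\in\{3,4\}$ the couplings of Theorem~\ref{thm:main} must anticipate: the past of one walk carries information about the future of the other.

\subsection{The idea}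

We look for a random environment that confines a walk to a random region without changing its law, and that has a symmetry exchanging this region with a nearly disjoint one. The environment is a Gaussian free field $\varphi$ and the symmetry is $\varphi\mapsto-\varphi$. For a positive function $s$ on the lattice, the shifted field $s+\varphi$ can be built from a Poisson cloud of random walk paths in such a way that it is positive on every path of the cloud. If the cloud has many paths at every scale, then $X$, cut into pieces, can be added to it almost unnoticed, and then $X$ lies where $\varphi>-s$. We hide $Y$ in the same way in a cloud that builds $s-\varphi$, so that $Y$ lies where $\varphi<s$. A common site $z$ needs $|\varphi_z|<s_z$. With $s_z$ decaying like $|z|^{-9/20}$, the cloud is rich enough to hide a walk and common sites are summably rare.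

Section~\ref{sec:tools} collects standard tools, and Section~\ref{sec:coadapted} proves Theorem~\ref{thm:coadapted}. Section~\ref{sec:field} builds the field from the cloud, starting with a single site, where the whole mechanism can be computed by hand. Section~\ref{sec:hide} hides one walk in the cloud, Section~\ref{sec:glue} couples two distant walks, and Section~\ref{sec:final} deduces Theorems~\ref{thm:main} and~\ref{thm:quant}.

\section{Tools}\label{sec:tools}

Unless a dependence is indicated, $C,c>0$ depend only on $d$ and may change from line to line. We write $|\cdot|$ for the Euclidean norm, $B(u,r)=\{z\in\mathbb{Z}^d:|z-u|\le r\}$, $z\sim z'$ for neighbors, and $X[a,b]=\{X_n:a\le n\le b\}$. The law of a walk from $v$ is $\mathbb P_v$, the transition probabilities are $p_n(x,y)$, and $G=\sum_{n\ge0}p_n$. Counting sites in shells gives, for $r\ge1$,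
\begin{equation}\label{eq:shells}
\sum_{|z|\le r}(1+|z|)^{-\beta}\le C_\beta r^{d-\beta}\quad(0\le\beta<d),\qquad\sum_{|z|>r}|z|^{-\beta}\le C_\beta r^{d-\beta}\quad(\beta>d).
\end{equation}

\subsection{Random walk estimates}

Let $d\ge3$.
\begin{itemize}
\item[(F1)] $p_n(x,y)\le Cn^{-d/2}$ for $n\ge1$.
\item[(F2)] $c(1+|x-y|)^{2-d}\le G(x,y)\le C(1+|x-y|)^{2-d}$.
\item[(F3)] $\mathbb P(\max_{j\le n}|X_j-X_0|\ge h)\le Ce^{-ch^2/n}$.
\item[(F4)] $\mathbb P_v(\text{hit }B(u,\rho))\le C(\rho/|v-u|)^{d-2}$ for $\rho\ge1$ and $v\ne u$.
\item[(F5)] For every $R>0$ there are $c_R>0$ and $N(R)$ such that $p_l(u,v)+p_{l+1}(u,v)\ge c_RN^{-d/2}$ whenever $N\ge N(R)$, $N\le l<3N$ and $|u-v|\le2R\sqrt N$.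
\end{itemize}
Estimates (F1), (F2) and (F5) come from the local central limit theorem and the asymptotics of the Green function \cite{LL}. The former states that $n^{d/2}p_n(0,v)-2(d/2\pi)^{d/2}e^{-d|v|^2/2n}\to0$ uniformly over the $v$ whose coordinate sum has the parity of $n$. For (F5), exactly one $n\in\{l,l+1\}$ has the right parity for $v-u$, and for it the Gaussian factor is at least $e^{-2dR^2}$ and $n\le3N$. For (F3), each coordinate of $X$ is a martingale with increments bounded by $1$, so by the Azuma--Hoeffding maximal inequality it moves by $h/\sqrt d$ or more before time $n$ with probability at most $2e^{-h^2/2dn}$; sum over the coordinates.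

For finite sets $A\subset A'$, count the visits to $A'$ after the first visit to $A$. The strong Markov property gives
\begin{equation}\label{eq:hit}
\mathbb P_v(\text{hit }A)\le\frac{\sum_{z\in A'}G(v,z)}{\min_{y\in A}\sum_{z\in A'}G(y,z)} .
\end{equation}
To prove (F4) we may assume $|v-u|\ge4\rho$, since otherwise the bound exceeds $1$ for $C\ge4^{d-2}$. Take $A=B(u,\rho)$ and $A'=B(u,2\rho)$. Every $z\in A'$ has $|v-z|\ge|v-u|/2$, so the numerator is at most $C\rho^d|v-u|^{2-d}$. For $y\in A$ the set $A'$ contains $B(y,\rho)$, so the denominator is at least $c\rho^d\rho^{2-d}=c\rho^2$.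

\subsection{Total variation, gluing and limits}

For laws $P,Q$ on a countable set, $\mathrm{TV}(P,Q)=\frac12\sum_u|P(u)-Q(u)|$. This is a metric, and it does not increase when the same random map is applied to both laws.

\emph{Maximal coupling.} Let $\zeta$ have law $P$ and let $Q$ be a second law. On an extension of the space, given $\zeta=u$, set $\bar\zeta=u$ with probability $\min(P(u),Q(u))/P(u)$, and otherwise draw $\bar\zeta$ afresh from the normalized measure $(Q-P)^+$. The second alternative has probability $1-\sum_u\min(P(u),Q(u))=\mathrm{TV}(P,Q)$, which is also the mass of $(Q-P)^+$. Hence $\bar\zeta$ has law $\min(P,Q)+(Q-P)^+=Q$ and $\mathbb P(\bar\zeta\ne\zeta)\le\mathrm{TV}(P,Q)$.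

\emph{Gluing.} Let $(\zeta,\varphi)$ and $(\zeta',\varphi')$ be pairs of random elements of Polish spaces, with $\varphi$ and $\varphi'$ equal in law. Sample $\varphi$, then sample $\zeta$ and $\zeta'$ independently from their regular conditional laws given $\varphi$ and given $\varphi'=\varphi$. Both pairs keep their laws, $\varphi'=\varphi$, and $\zeta,\zeta'$ are conditionally independent given $\varphi$.

We identify a coupling with the law $\pi$ of the pair $(X,Y)$. Let $\mathcal D_N=\{X[0,N]\cap Y[0,N]=\emptyset\}$. These events decrease in $N$, and $\mathcal D=\bigcap_N\mathcal D_N$ is the event that the paths are disjoint.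

\begin{lemma}\label{lem:limit}
Let $\pi_K$, $K\ge1$, be couplings of walks from $x$ and $y$, and let $N_K\to\infty$. There is a coupling $\pi$ with $\pi(\mathcal D)\ge\liminf_K\pi_K(\mathcal D_{N_K})$.
\end{lemma}

\begin{proof}
For each $N$ the first $N$ steps of the pair take finitely many values. A diagonal argument gives a subsequence along which the law of the first $N$ steps converges for every $N$; the limits are consistent and define a law $\pi$ on pairs of paths. Each marginal of $\pi$ gives mass $(2d)^{-N}$ to each choice of its first $N$ steps, so $\pi$ is a coupling. For fixed $N$ and large $K$ we have $\pi_K(\mathcal D_N)\ge\pi_K(\mathcal D_{N_K})$, so $\pi(\mathcal D_N)$ is at least the $\liminf$. Let $N\to\infty$.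
\end{proof}

\section{Co-adapted couplings}\label{sec:coadapted}

Under a co-adapted coupling, the future of $X$ after time $N$ is a fresh walk even when the first $N$ steps of $Y$ are known. A second moment estimate then bounds below the chance that $X$ hits these steps, by a constant for $d=3$ and by $c/\log N$ for $d=4$. Along $N=4^k$ both bounds have divergent sums.

\begin{proof}[Proof of Theorem~\ref{thm:coadapted}]
Let $k\ge1$ and $N=N_k=4^k$. By the tower property, any $l$ prescribed steps of $X$ after time $N$ have conditional probability $(2d)^{-l}$ given $\mathcal F_N$. So, given $\mathcal F_N$, the process $(X_{N+l})_{l\ge0}$ is a simple random walk from $X_N$, while $Y_0,\dots,Y_{N-1}$ are known. This is the only use of the hypothesis. Let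
\[
Z_k=\sum_{l=N}^{3N}\sum_{i<N}\mathbf 1\{X_{N+l}=Y_i\},\qquad I_k=\sum_{0\le i,j<N}G(Y_i,Y_j).
\]
The energy $I_k$ measures how clumped the target is and controls the second moment of $Z_k$.

\emph{The typical energy.} By symmetry of $p_n$ and (F1), $\mathbb E\,G(Y_i,Y_j)=\sum_{m\ge|i-j|}p_m(0,0)\le C(1+|i-j|)^{1-d/2}$. Therefore $\mathbb E I_k\le CN\sum_{n<N}(1+n)^{1-d/2}\le C\lambda_k$, where $\lambda_k=N^{3/2}$ for $d=3$ and $\lambda_k=kN$ for $d=4$. Fix $\delta>0$ and let
\[
H_k=\{X_N,Y_0,\dots,Y_{N-1}\in B(0,R\sqrt N)\}\cap\{I_k\le A\lambda_k\}\in\mathcal F_{N}.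
\]
Once $|X_0|,|Y_0|\le R\sqrt N/2$, (F3) bounds the failure probability of the first event by $Ce^{-cR^2}$, and Markov's inequality bounds that of the second by $C/A$. Choose $R$ and $A$ so that $\mathbb P(H_k)\ge1-\delta$ for all large $k$.

\emph{First moment.} On $H_k$ we have $|X_N-Y_i|\le2R\sqrt N$. Applying (F5) to the $N$ disjoint pairs $\{N,N+1\},\dots,\{3N-2,3N-1\}$ gives $\sum_{l=N}^{3N}p_l(X_N,Y_i)\ge c_RN^{1-d/2}$ for each $i<N$ and large $k$. Hence $\mathbb E[Z_k\mid\mathcal F_N]\ge c_RN^{2-d/2}$ on $H_k$.

\emph{Second moment.} We have $Z_k^2\le2\sum_{i,j}\sum_{l\le l'}\mathbf 1\{X_{N+l}=Y_i,\,X_{N+l'}=Y_j\}$. By the Markov property at time $N+l$ and (F1),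
\[
\mathbb E[Z_k^2\mid\mathcal F_N]\le2\sum_{i,j<N}\Big(\sum_{l=N}^{3N}p_l(X_N,Y_i)\Big)G(Y_i,Y_j)\le CN^{1-d/2}I_k .
\]

\emph{Conclusion.} By the Cauchy--Schwarz inequality, on $H_k$ and for $k\ge k_0(\delta)$,
\[
\mathbb P(Z_k>0\mid\mathcal F_{N_k})\ge\frac{\mathbb E[Z_k\mid\mathcal F_N]^2}{\mathbb E[Z_k^2\mid\mathcal F_N]}\ge\frac{c_R^2}{C}\,\frac{N^{3-d/2}}{A\lambda_k}\ge\frac{c_\delta}{k},
\]
since $N^{3-d/2}/\lambda_k$ equals $1$ for $d=3$ and $1/k$ for $d=4$. Also $\{Z_k>0\}\in\mathcal F_{N_{k+1}}$, because $N+3N=N_{k+1}$. L\'evy's conditional Borel--Cantelli lemma states that for events $E_k\in\mathcal G_{k+1}$, with $(\mathcal G_k)$ a filtration, almost surely infinitely many $E_k$ occur if and only if $\sum_k\mathbb P(E_k\mid\mathcal G_k)=\infty$. So the paths intersect almost surely on $\{\sum_k\frac1k\mathbf 1_{H_k}=\infty\}$. Let $F$ be the complement of this event and $W_n=\sum_{k\le n}\frac1k\mathbf 1_{H_k^c}\big/\sum_{k\le n}\frac1k$. On $F$ we have $W_n\to1$, while $\limsup_n\mathbb EW_n\le\delta$. By Fatou's lemma $\mathbb P(F)\le\delta$, and $\delta$ is arbitrary.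
\end{proof}

For $d\ge5$ the diagonal terms give $I_k\ge N$, so the ratio $N^{3-d/2}/I_k$ is at most $N^{2-d/2}$, which is summable along $N=4^k$. This is where $d\le4$ enters.

\section{A Gaussian field that is positive along a cloud of paths}\label{sec:field}

The absolute values of the field will be drawn from the laws $\nu_j$, $j\ge0$, on $(0,\infty)$ with density proportional to $t^je^{-t^2/2}$. A larger $j$ pushes the value away from $0$.

\begin{lemma}\label{lem:nu}
Let $\xi$ be standard normal.
\begin{itemize}
\item[(a)] $\int_0^\infty t^{2i}e^{-t^2/2}\,dt=\sqrt{\pi/2}\;\mathbb E\xi^{2i}=\sqrt{\pi/2}\,(2i)!/(2^ii!)$.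
\item[(b)] $\int t^2\,\nu_j(dt)=j+1$.
\item[(c)] $\nu_j((0,h))\le h^3/3$ for $j\ge2$ and $h>0$.
\end{itemize}
\end{lemma}

\begin{proof}
Integration by parts gives $\int_0^\infty t^{j+2}e^{-t^2/2}dt=(j+1)\int_0^\infty t^je^{-t^2/2}dt$, which yields (b) and, by induction, (a). For (c), $t^j\le h^{j-2}t^2$ on $(0,h)$ and $t^j\ge h^{j-2}t^2$ on $[h,\infty)$, so the ratio $\nu_j((0,h))/\nu_j([h,\infty))$ is at most the same ratio for $\nu_2$. Hence $\nu_j((0,h))\le\nu_2((0,h))\le\int_0^ht^2dt\big/\sqrt{\pi/2}\le h^3/3$.
\end{proof}

\subsection{One site}\label{sec:onesite}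

Let $J>0$. We build a variable $\psi\sim N(J,1)$ from a Poisson number $N$ of particles, with mean $J^2/2$, so that $\psi>0$ whenever $N\ge1$. Given $N$, draw the modulus $\theta$ from $\nu_{2N}$. By Lemma~\ref{lem:nu}(a), $(N,\theta)$ has joint density
\[
e^{-J^2/2}\frac{(J^2/2)^N}{N!}\cdot\frac{t^{2N}e^{-t^2/2}}{\sqrt{\pi/2}\,(2N)!/(2^NN!)}=\kappa(t)\,\frac{(Jt)^{2N}}{(2N)!},\qquad\kappa(t)=\sqrt{2/\pi}\,e^{-J^2/2-t^2/2}.
\]
Put $\beta=Jt$. The $N(J,1)$ density at $\pm t$ is $\kappa(t)e^{\pm\beta}/2$, and the two values add up to $\kappa(t)\cosh\beta$, which is the sum of the display over $N$. So $\theta$ has the law of $|\psi|$. It remains to choose the sign, with weight $e^\beta/2$ for $+$ and $e^{-\beta}/2$ for $-$. The event $N\ge1$ has weight $\cosh\beta-1$, and there we take $+$. The event $N=0$ has weight $1$; there we take $+$ with probability $1-e^{-\beta}$ and otherwise toss a fair coin. The sign $-$ receives $e^{-\beta}/2$, as required. Moreover,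
\[
\mathbb P(N\ge1\mid\psi)=\mathbf 1\{\psi>0\}\,\frac{\cosh\beta-1}{e^\beta/2}=\mathbf 1\{\psi>0\}\,(1-e^{-\beta})^2\le\mathbf 1\{\psi>0\}\,J^2\psi^2 .
\]

Now take two copies $(N,\psi)$ and $(N',\psi')$ and glue them along $\psi-J=J-\psi'$, which is possible because both sides are $N(0,1)$. If $N,N'\ge1$, then $\psi>0$ and $\psi'=2J-\psi>0$, so both lie in $(0,2J)$. Given $N\ge1$, the event $\theta<2J$ has probability at most $3J^3$ by Lemma~\ref{lem:nu}(c). Given also $\psi\in(0,2J)$, the event $N'\ge1$ has probability at most $J^2(2J)^2$. Thus
\[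
\mathbb P(N'\ge1\mid N\ge1)\le12J^7,
\]
whereas for independent copies this probability is $1-e^{-J^2/2}$, of order $J^2$ for small $J$. The reflection makes the two clouds avoid each other, for two separate reasons: a particle pushes the field away from $0$, and a small field is unlikely to carry a particle.

\subsection{The construction}

Let $d\ge3$, let $\Lambda\subset\mathbb{Z}^d$ be finite and let $J_z>0$ for $z\in\Lambda$. Let $W$ be the matrix on $\Lambda$ with $W_{zz'}=\frac1{2d}\mathbf 1\{z\sim z'\}$. Then $\sum_kW^k\le G$ entrywise, so the symmetric matrix $W$ has norm less than $1$, and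
\[
G_\Lambda:=(I-W)^{-1}=\sum_{k\ge0}W^k\le G,\qquad s:=G_\Lambda J .
\]
The \emph{Gaussian free field} on $\Lambda$ is the centered Gaussian vector with covariance $G_\Lambda$. Add a ghost vertex $\ast$ and an edge $z\ast$ for each $z\in\Lambda$. Let $E^\ast$ be the set of all edges, lattice and ghost, and put $x_e=\frac1{2d}$ for a lattice edge and $x_{z\ast}=J_z$.

A Poisson process on a countable set with intensity $\mu$ of finite total mass is a random finite multiset $\omega$ in which the multiplicities $\omega(\gamma)$ are independent Poisson variables with means $\mu(\gamma)$.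

\begin{description}
\item[Cloud.] Let $\mathcal P$ be the set of nearest-neighbor paths $\gamma=(z_0,\dots,z_k)$, $k\ge0$, in $\Lambda$. The \emph{cloud} $\omega$ is a Poisson process on $\mathcal P$ with intensity $\mu(\gamma)=\frac12J_{z_0}J_{z_k}(2d)^{-k}$, of total mass $\frac12\langle J,G_\Lambda J\rangle$.
\item[Loops.] A loop is a path $(z_0,\dots,z_k)$ in $\Lambda$ with $k\ge2$ and $z_k=z_0$. Independently of $\omega$, take a Poisson process of loops with intensity $\frac1{2k}(2d)^{-k}$, of total mass $\frac12\sum_{k\ge2}\frac1k\operatorname{tr}W^k=-\frac12\log\det(I-W)$.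
\item[Current.] For a lattice edge $e$, $n_e$ is the total number of traversals of $e$ by paths of $\omega$ and loops, and $n_{z\ast}$ is the number of endpoints of paths of $\omega$ at $z$, a path with $k=0$ counting twice. Let $\deg_z(n)=\sum_{e\ni z}n_e$, ghost edge included. Think of each path as starting and ending at $\ast$: every visit of a path or loop to $z$ then adds exactly $2$ to $\deg_z(n)$, which is therefore even.
\item[Moduli.] Given $\omega$ and the loops, the $\theta_z$, $z\in\Lambda$, are independent with laws $\nu_{\deg_z(n)}$. Put $\theta_\ast=1$ and $\beta_e=x_e\theta_z\theta_{z'}$ for $e=zz'\in E^\ast$.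
\item[Open edges.] An edge with $n_e\ge1$ is open. The edges with $n_e=0$ are open independently with probabilities $1-e^{-\beta_e}$. Let $O$ be the set of open edges; its connected components on $\Lambda\cup\{\ast\}$ are called clusters.
\item[Signs.] Set $\sigma=+1$ on the cluster of $\ast$, and give each other cluster an independent fair sign. The field is $\psi_z=\sigma_z\theta_z$.
\end{description}
For $\Lambda$ a single site this is Section~\ref{sec:onesite}, with $n_{z\ast}=2N$. The steps after the first make sense for any finite multiset $\omega$ of paths in $\mathcal P$. We realize them as functions $n(\omega,U)$ and $\psi(\omega,U)$ of $\omega$ and an independent random element $U$, which consists of the loops and of independent uniform variables for the last three steps.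

\begin{proposition}\label{prop:field}
\begin{itemize}
\item[(a)] For every finite multiset $\omega$, if a path of $\omega$ visits $z$, then $\deg_z(n)\ge2$ and $\psi_z>0$.
\item[(b)] If $\omega$ is the cloud, then $\psi$ is Gaussian with mean $s$ and covariance $G_\Lambda$, and $\mathbb E\deg_z(n)=G_\Lambda(z,z)+s_z^2-1$.
\item[(c)] If $\omega$ is the cloud, then
\[
\mathbb P(\deg_z(n)>0\mid\psi)\le3B_z(\psi)^2,\qquad B_z(\psi)=|\psi_z|\Big(J_z+\frac1{2d}\sum_{w\sim z,\,w\in\Lambda}|\psi_w|\Big).
\]
\end{itemize}
\end{proposition}

\begin{proof}
(a) The edges of the path and the ghost edges at its ends have $n_e\ge1$. They are open and connect $z$ to $\ast$.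

(b) \emph{Step 1: the law of the current.} Treat the $x_e$ as variables, with $0\le x_e\le\frac1{2d}$ on lattice edges and $x_{z\ast}=J_z\ge0$; let $W$ have entries $x_{zz'}$, and replace $(2d)^{-k}$ in the intensities by the product of the $x_e$ along the path or loop. The intensity of each path or loop is then a constant times the monomial $x^{n}=\prod_ex_e^{n_e}$ of its own current. A configuration with multiplicities $(k_o)$ has probability $Z^{-1}\prod_o\mathrm{intensity}(o)^{k_o}/k_o!$, where $\log Z$ is the total mass. Summing over the finitely many configurations with current $n$ gives $\mathbb P(n)=Z^{-1}c_nx^n$ with $c_n\ge0$ independent of $x$, and so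
\[
\sum_nc_nx^n=Z=\frac{\exp\big(\frac12\langle J,(I-W)^{-1}J\rangle\big)}{\det(I-W)^{1/2}} .
\]
The paths produce the numerator and the loops the determinant. The loops are there because with both factors $Z$ is a Gaussian integral: for independent standard normals $(\xi_z)_{z\in\Lambda}$ and $\xi_\ast=1$, completing the square gives
\[
Z=\mathbb E\exp\big(\tfrac12\langle\xi,W\xi\rangle+\langle J,\xi\rangle\big)=\mathbb E\prod_{e=zz'\in E^\ast}\exp(x_e\xi_z\xi_{z'}).
\]
Expand each exponential. The expansion converges absolutely, because replacing $\xi$ by $|\xi|$ leaves a finite expectation: $\langle|\xi|,W|\xi|\rangle\le\|W\|\sum_z\xi_z^2$ with $\|W\|<1$. Two power series that agree on a box have the same coefficients, so $c_n=\prod_e\frac1{n_e!}\prod_{z\in\Lambda}\mathbb E\xi_z^{\deg_z(n)}$. By Lemma~\ref{lem:nu}(a) the moments cancel the normalizing constants of the laws $\nu_{\deg_z(n)}$, up to a fixed factor. Since $x^n\prod_z\theta_z^{\deg_z(n)}=\prod_e\beta_e^{n_e}$, the pair $(n,\theta)$ has joint density proportional to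
\begin{equation}\label{eq:ntheta}
\prod_{z\in\Lambda}e^{-\theta_z^2/2}\prod_{e\in E^\ast}\frac{\beta_e^{n_e}}{n_e!}\;\mathbf 1\{\deg_z(n)\text{ is even for all }z\in\Lambda\}.
\end{equation}

\emph{Step 2: parities and open edges.} The constraint in \eqref{eq:ntheta} depends only on the set $\eta$ of edges with $n_e$ odd. It says that $\eta$ has even degree at each $z\in\Lambda$, and then also at $\ast$, since degrees have even sum. Call such $\eta$ \emph{even}. Adjoining $O$ to \eqref{eq:ntheta}, an edge contributes $\beta_e^{n_e}/n_e!$ if $n_e\ge1$, and $1-e^{-\beta_e}$ (open) or $e^{-\beta_e}$ (closed) if $n_e=0$. Sum over $n_e$ of a given parity. An open odd edge has weight $\sinh\beta_e$. An open even edge has weight $(\cosh\beta_e-1)+(1-e^{-\beta_e})=\sinh\beta_e$; the extra open edges were introduced to make these two weights equal. A closed edge is even and has weight $e^{-\beta_e}$. So the sum over $\eta$ only counts the even subsets of $O$. They form the kernel of the boundary map from $\mathbb F_2^O$ to $\mathbb F_2^{\Lambda\cup\{\ast\}}$, whose image consists of the vertex sets meeting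 each cluster in an even number of points. With $k(O)$ clusters the image has dimension $|\Lambda|+1-k(O)$, so there are $2^{|O|-|\Lambda|-1+k(O)}$ even subsets. Hence $(\theta,O)$ has density proportional to
\[
\prod_ze^{-\theta_z^2/2}\prod_{e\in O}(e^{\beta_e}-e^{-\beta_e})\prod_{e\notin O}e^{-\beta_e}\;2^{k(O)} .
\]

\emph{Step 3: signs.} Given $(\theta,O)$, each $\sigma$ that is constant on clusters with $\sigma_\ast=+1$ has probability $2^{1-k(O)}$, which cancels $2^{k(O)}$. So $(\theta,\sigma,O)$ has density proportional to
\begin{equation}\label{eq:thetasigmaO}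
\prod_ze^{-\theta_z^2/2}\prod_{e=zz'\in O}(e^{\beta_e}-e^{-\beta_e})\mathbf 1\{\sigma_z=\sigma_{z'}\}\prod_{e\notin O}e^{-\beta_e},
\end{equation}
a product over edges. Summing over $O$, an edge contributes $e^{\beta_e}$ if the signs at its ends agree and $e^{-\beta_e}$ otherwise, that is, $\exp(x_e\psi_z\psi_{z'})$ with $\psi_\ast=1$. So $\psi$ has density proportional to $\exp(-\frac12\langle\psi,(I-W)\psi\rangle+\langle J,\psi\rangle)$, which is the Gaussian law with covariance $G_\Lambda$ and mean $G_\Lambda J$. Finally $\mathbb E\deg_z(n)+1=\mathbb E\psi_z^2=G_\Lambda(z,z)+s_z^2$ by Lemma~\ref{lem:nu}(b).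

(c) Note that $B_z(\psi)=\sum_{e\ni z}\beta_e$. By \eqref{eq:thetasigmaO}, given $\psi$ the edges are open independently, each with probability $1-e^{-2\beta_e}\le2\beta_e$ or $0$. By the product form in Step 2, given $(\theta,O,\eta)$ the $n_e$ are independent, and an open even edge has $n_e\ge2$ with probability $(\cosh\beta_e-1)/\sinh\beta_e=\tanh(\beta_e/2)\le\beta_e/2$. This remains true given $\sigma$ as well, since $\sigma$ is made from $O$ and fresh coins. Suppose $\deg_z(n)>0$. Then some edge at $z$ is open. At least two edges at $z$ are open with probability at most $\sum_{\{e,e'\}}4\beta_e\beta_{e'}\le2B_z^2$. If exactly one edge $e\ni z$ is open, then $n_e=\deg_z(n)$ is even and at least $2$; this case has probability at most $\sum_{e\ni z}2\beta_e\cdot\beta_e/2\le B_z^2$.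
\end{proof}

The point of (c) is the square, and it comes from parity: a path through $z$ uses two half-edges at $z$, and each costs a factor $|\psi_z|$.

\section{Hiding a walk in the cloud}\label{sec:hide}

This section and the next prove the main estimate.

\begin{proposition}\label{prop:far}
Let $d\ge3$. There are $C,c>0$ such that for all $x_0\ne y_0$ there is a coupling of walks from $x_0$ and $y_0$ whose paths intersect with probability at most $C|x_0-y_0|^{-c}$.
\end{proposition}

\subsection{Adding one path}

A random path can be added to the cloud unnoticed if its law has a small density with respect to the intensity.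

\begin{lemma}\label{lem:insert}
Let $A$ be a random element of $\mathcal P\cup\{\varnothing\}$, independent of the cloud $\omega$, with $\mathbb P(A=\gamma)\le\kappa\mu(\gamma)$ for all $\gamma\in\mathcal P$. Then $\mathrm{TV}(\operatorname{law}(\omega+\delta_A),\operatorname{law}(\omega))\le\frac12\sqrt\kappa$, where $\delta_\varnothing=0$.
\end{lemma}

\begin{proof}
A Poisson variable $N$ with mean $m$ satisfies $\mathbb P(N+1=j)=\frac jm\mathbb P(N=j)$. Hence $\mathbb P(\omega+\delta_\gamma=\omega_0)=\frac{\omega_0(\gamma)}{\mu(\gamma)}\mathbb P(\omega=\omega_0)$, which is Mecke's formula on a countable set. With $u(\gamma)=\mathbb P(A=\gamma)/\mu(\gamma)\le\kappa$, the density of the first law with respect to the second is $f(\omega)=\mathbb P(A=\varnothing)+\sum_\gamma u(\gamma)\omega(\gamma)$. It has mean $1$ and variance $\sum_\gamma u^2\mu\le\kappa\sum_\gamma u\mu\le\kappa$, and $\mathrm{TV}=\frac12\mathbb E|f-1|\le\frac12\sqrt{\operatorname{Var}f}$.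
\end{proof}

\subsection{Choice of the shift}\label{sec:shift}

On one site the two aims conflict: hiding a particle needs a large intensity $J^2/2$, and avoidance needs a small $J$. On the lattice the cloud can have many paths at each scale and still visit each site rarely. The following count of orders of magnitude, which is not used in the proofs, explains the choice of exponent. Take $J_z\approx|z|^{-\alpha-2}$, so that $s_z\approx|z|^{-\alpha}$.

\emph{Hiding.} The paths with both ends at distance about $r$ from the origin have total intensity of order $(r^dr^{-\alpha-2})^2r^{2-d}=r^{d-2-2\alpha}$. A piece of $X$ at scale $r$ can pass for one of them if they are many, that is, if $\alpha<(d-2)/2$.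

\emph{Avoidance.} Suppose that a site $z$ visited by $X$ is visited by the second cloud with probability about $s_z^{\,q}$. The expected number of common sites is then about $\sum_z|z|^{2-d}|z|^{-q\alpha}$, which is finite if $\alpha>2/q$. Both conditions can be met if and only if $d>2+4/q$.

A cloud makes $\frac12\sum_{x,y}J_xG_\Lambda(x,z)G_\Lambda(z,y)J_y=\frac12s_z^2$ visits to $z$ on average. Independent clouds therefore give $q=2$ and the condition $d>4$, the same as for independent walks. After reflection, Lemma~\ref{lem:nu}(c) alone gives $q=3$, enough for $d=4$ but not for $d=3$. Proposition~\ref{prop:field}(c) adds a factor $s_z^2$; it is not $s_z^4$ as on one site, because the neighboring values of the field are of order $1$. So $q=5$, and for $d=3$ the window is $\frac25<\alpha<\frac12$. We take $\alpha=\frac9{20}$ in all dimensions.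

Fix $x_0\ne y_0$ and translate so that $x_0=0$. Let $D=|x_0-y_0|$, $M=\lceil D\rceil$, $\alpha=\frac9{20}$, $\varepsilon=\frac1{400d}$. We may assume $M^\varepsilon\ge2$, since for bounded $D$ the proposition holds with a large $C$. For $k\ge0$ let
\[
r_k=2^kM,\qquad t_k=r_k^2,\qquad g_k=\lfloor r_k^{2-2\varepsilon}\rfloor,\qquad R_k=r_k^{1+\varepsilon},\qquad\rho_k=r_k^{1-\varepsilon/2},
\]
and $t_{-1}=0$, $g_{-1}=g_0$, $\rho_{-1}=\rho_0$. The time $t_k$ belongs to the scale $r_k$; the walk typically stays within $R_k$ up to time $t_k$ and moves less than $\rho_k$ in time $g_k$. For $k\ge0$,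
\begin{equation}\label{eq:params}
g_k\le t_k/4,\qquad g_{k-1},g_k\ge r_k^{2-2\varepsilon}/8,\qquad R_k\ge2M,\qquad\sum_{k\ge0}r_k^{-\beta}\le C_\beta M^{-\beta}\quad(\beta>0).
\end{equation}
Fix $K\ge0$ and let $\Lambda=B(0,R_K)$ and $J_z=(M+|z|)^{-\alpha-2}\le1$. No constant below depends on $K$ or $M$.

\begin{lemma}\label{lem:s}
$s_z\le C(M+|z|)^{-\alpha}$ for $z\in\Lambda$.
\end{lemma}

\begin{proof}
Let $L=M+|z|$ and split $s_z\le\sum_yG(z,y)J_y$ into three parts, using (F2) and \eqref{eq:shells}. If $|y-z|\le L/2$, then $M+|y|\ge L/2$, and these $y$ contribute at most $CL^{-\alpha-2}L^2$. The $y$ with $|y-z|>L/2$ and $|y|\le2L$ contribute at most $CL^{2-d}\sum_{|y|\le2L}(1+|y|)^{-\alpha-2}\le CL^{-\alpha}$, because $\alpha+2<d$. If $|y|>2L$, then $|y-z|\ge|y|/2$, and these $y$ contribute at most $C\sum_{|y|>2L}|y|^{-d-\alpha}\le CL^{-\alpha}$.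
\end{proof}

\subsection{Pieces and gaps}\label{sec:pieces}

In this subsection $X$ is a simple random walk from any point of $B(0,M)$; the construction will be applied to both walks.

The walk itself does not look like a path of the cloud: the intensity $\mu$ spreads its mass over all endpoints and lengths, while the walk has a fixed starting point. We therefore cut it into one piece per scale. Conditioning on the \emph{skeleton} $\mathbf S=(S_0,\dots,S_K)$, where $S_k=X_{t_k}$ and $S_{-1}=X_0$, makes the scales independent. To spread the endpoints of a piece, we leave out a time of order $g_k$ on each side of $t_k$. To spread its length, we randomize its final time. Let $V_0,\dots,V_K$ be independent of each other and of $X$, with $V_k$ uniform on $\{0,\dots,g_k-1\}$. For $0\le k\le K$ the $k$-th \emph{piece} is the path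
\[
A_k=(X_{a_k},\dots,X_{b_k}),\qquad a_k=t_{k-1}+g_{k-1},\qquad b_k=t_k-g_k-V_k,
\]
and for $-1\le k\le K-1$ the $k$-th \emph{gap} is the set $X[\max(t_k-2g_k,0),\,t_k+g_k]$; see Figure~\ref{fig:time}. By \eqref{eq:params}, $a_0=g_0\le t_0/4$ and $a_k\le t_k/4+t_k/16$ for $k\ge1$, so $a_k\le t_k/2\le t_k-2g_k<b_k$. Hence the time intervals of the pieces are disjoint, and with $N_K=t_K-2g_K\ge t_K/2$ the set $X[0,N_K]$ is covered by the pieces and the gaps.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\draw[->] (0,0) -- (13.4,0);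
\draw[line width=2.5pt] (2.2,0) -- (8.1,0);
\foreach \x/\l in {1/{t_{k-1}},2.2/{a_k},7/{t_k-2g_k},8.9/{t_k-g_k},10.8/{t_k},12.7/{a_{k+1}}}
 {\draw (\x,0.12) -- (\x,-0.12); \node[below] at (\x,-0.12) {\small $\l$};}
\node[above] at (8.1,0.06) {\small $b_k$};
\node[above] at (4.6,0.06) {\small piece $A_k$};
\draw[|-|] (7,0.8) -- (12.7,0.8);
\node[above] at (9.85,0.8) {\small gap $k$};
\draw[-|] (0,0.8) -- (2.2,0.8);
\node[above] at (1.1,0.8) {\small gap $k-1$};
\end{tikzpicture}
\caption{The time axis of the walk between the skeleton times $t_{k-1}$ and $t_k$ (not to scale). The piece $A_k$ runs from $a_k=t_{k-1}+g_{k-1}$ to a uniform random time $b_k$ in $(t_k-2g_k,\,t_k-g_k]$. The gap around $t_k$ covers all times from $t_k-2g_k$ to $a_{k+1}=t_k+g_k$.}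
\label{fig:time}
\end{figure}

Two atypical events spoil the density bound: an unlikely skeleton step makes the conditional probabilities large, and a far excursion makes $\mu$ small. We discard such pieces. Let
\[
\mathcal T_k=\{p_{t_k-t_{k-1}}(S_{k-1},S_k)\ge r_k^{-d-2d\varepsilon}\},
\]
and set $\hat A_k=A_k$ if $\mathcal T_k$ holds and $A_k$ lies in $B(0,R_k)$, and $\hat A_k=\varnothing$ otherwise. Let $\omega$ be a cloud independent of $(X,V)$ and $\omega^+=\omega+\sum_{k=0}^K\delta_{\hat A_k}$. The next lemma says more than that $\omega^+$ looks like a cloud: it looks like a cloud independent of the skeleton. The gaps are not hidden, and this independence is what will keep them away from the other walk.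

\begin{lemma}\label{lem:hide}
$\mathrm{TV}\big(\operatorname{law}(\omega^+,\mathbf S),\operatorname{law}(\omega)\otimes\operatorname{law}(\mathbf S)\big)\le CM^{-1/25}$.
\end{lemma}

\begin{proof}
Condition on $\mathbf S$. The segments of $X$ between consecutive times $t_k$ are then independent, so the $\hat A_k$ are independent of each other and of $\omega$. Let $\gamma$ be a path from $x$ to $y$ of length $\ell$. The event $A_k=\gamma$ forces $V_k=v:=t_k-g_k-a_k-\ell$, so it is impossible unless $0\le v<g_k$, and in that case
\[
\mathbb P(A_k=\gamma\mid\mathbf S)=\frac1{g_k}\cdot\frac{p_{g_{k-1}}(S_{k-1},x)\,(2d)^{-\ell}\,p_{g_k+v}(y,S_k)}{p_{t_k-t_{k-1}}(S_{k-1},S_k)} .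
\]
On $\mathcal T_k$, by (F1) and \eqref{eq:params}, this is at most
\[
Cr_k^{-(2-2\varepsilon)(d+1)}r_k^{d+2d\varepsilon}(2d)^{-\ell}=Cr_k^{-d-2+(4d+2)\varepsilon}(2d)^{-\ell}.
\]
If $x,y\in B(0,R_k)$, then $\mu(\gamma)\ge\frac12(2R_k)^{-2\alpha-4}(2d)^{-\ell}\ge cr_k^{-4.9(1+\varepsilon)}(2d)^{-\ell}$. Therefore
\[
\mathbb P(\hat A_k=\gamma\mid\mathbf S)\le Cr_k^{-(d-2.9)+(4d+7)\varepsilon}\mu(\gamma)\le Cr_k^{-2/25}\mu(\gamma),
\]
since $d-2.9\ge\frac1{10}$, $(4d+7)\varepsilon=\frac1{100}+\frac7{400d}\le\frac{19}{1200}$ and $\frac1{10}-\frac{19}{1200}>\frac2{25}$. By Lemma~\ref{lem:insert}, adding $\hat A_k$ to $\omega$ changes its law by at most $Cr_k^{-1/25}$. Adding the independent paths $\hat A_0,\dots,\hat A_{k-1}$ to both $\omega+\delta_{\hat A_k}$ and $\omega$ does not increase this distance. The triangle inequality and \eqref{eq:params} give $\mathrm{TV}(\operatorname{law}(\omega^+\mid\mathbf S),\operatorname{law}(\omega))\le CM^{-1/25}$ for every value of $\mathbf S$, and the distance in the lemma is the average of these over $\mathbf S$.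
\end{proof}

The exponent $d-2.9=d-2-2\alpha$ is the one found in Section~\ref{sec:shift}. Without $V_k$ the factor $1/g_k$ would be missing, and the exponent would drop to $d-4-2\alpha$, which is negative for $d\in\{3,4\}$.

Let $\mathcal G$ be the event that $\mathcal T_k$ holds and $X[0,t_k]\subset B(0,R_k)$ for $0\le k\le K$, and that the $k$-th gap lies in $B(S_k,\rho_k)$ for $-1\le k\le K-1$. On $\mathcal G$ no piece is discarded.

\begin{lemma}\label{lem:good}
$\mathbb P(\mathcal G^c)\le CM^{-d\varepsilon}$.
\end{lemma}

\begin{proof}
Since $|X_0|\le M\le R_k/2$, (F3) gives $\mathbb P(X[0,t_k]\not\subset B(0,R_k))\le Ce^{-cR_k^2/t_k}=Ce^{-cr_k^{2\varepsilon}}$. For the $k$-th gap, apply (F3) to the walk after time $t_k$ and to the walk read backward from time $t_k$, whose increments are again independent and uniform on the unit vectors. The gap condition fails with probability at most $Ce^{-c\rho_k^2/g_k}$, which is at most $Ce^{-cr_k^\varepsilon}$ for $k\ge0$ and $Ce^{-cr_0^\varepsilon}$ for $k=-1$. On $\mathcal T_k^c$ the increment $S_k-S_{k-1}$ either exceeds $R_k$ in norm or takes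 one of at most $CR_k^d$ values, each of probability below $r_k^{-d-2d\varepsilon}$. So $\mathbb P(\mathcal T_k^c)\le Ce^{-cr_k^{2\varepsilon}}+Cr_k^{-d\varepsilon}$. All these bounds are at most $Cr_k^{-d\varepsilon}$ (with $r_0$ for $k=-1$); sum them by \eqref{eq:params}.
\end{proof}

\section{Coupling two distant walks}\label{sec:glue}

\subsection{Construction}

The multiset $\omega^+$ is close to a cloud but is not one, so the field built from it is not exactly Gaussian and cannot be reflected. We first pass to an exact cloud that equals $\omega^+$ with high probability; this leaves the law of the walk untouched.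

\emph{The $X$-side.} Let $X$ be a walk from $x_0=0$, with the objects $V,\mathbf S,\hat A_k,\omega,\omega^+,\mathcal G$ of Section~\ref{sec:pieces}. The pair $(\omega^+,\mathbf S)$ takes countably many values. The maximal coupling gives $(\bar\omega,\bar{\mathbf S})$ with law $\operatorname{law}(\omega)\otimes\operatorname{law}(\mathbf S)$ such that $\mathcal M=\{\bar\omega=\omega^+,\ \bar{\mathbf S}=\mathbf S\}$ has $\mathbb P(\mathcal M^c)\le CM^{-1/25}$, by Lemma~\ref{lem:hide}. Let $U$ be independent of all this, and let $\psi=\psi(\bar\omega,U)$. By Proposition~\ref{prop:field}(b), $\varphi:=\psi-s$ is a Gaussian free field on $\Lambda$. Since $\bar{\mathbf S}$ is independent of $(\bar\omega,U)$, it is independent of $\varphi$.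

\emph{The $Y$-side.} Do the same, with the same $\Lambda$ and $J$, for a walk $Y$ from $y_0\in B(0,M)$, and mark the objects with a prime. Let $n'=n(\bar\omega',U')$ and $\psi'=\psi(\bar\omega',U')$. Then $\varphi':=s-\psi'$ is also a Gaussian free field, independent of $\bar{\mathbf S}'$.

\emph{Gluing.} Glue the two sides along $\varphi=\varphi'$. Each side keeps its law, so $(X,Y)$ is a coupling; call it $\pi_K$. The sides are conditionally independent given $\varphi$, and
\begin{equation}\label{eq:reflect}
\psi=s+\varphi,\qquad\psi'=s-\varphi=2s-\psi .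
\end{equation}

Let $\mathcal H=\mathcal M\cap\mathcal M'\cap\mathcal G\cap\mathcal G'$, so that $\mathbb P(\mathcal H^c)\le CM^{-1/25}+CM^{-d\varepsilon}$. Let $\mathcal A$ and $\mathcal A'$ be the sets of sites visited by the inserted pieces $\hat A_k$ and $\hat A_k'$. On $\mathcal H$, a site of $X[0,N_K]\cap Y[0,N_K]$ either lies in a gap of one walk and on the path of the other, or lies in $\mathcal A\cap\mathcal A'$.

\subsection{Gaps}

\begin{lemma}\label{lem:gaps}
The probability that $\mathcal H$ holds and a gap of one walk meets the path of the other is at most $CM^{-(d-2)\varepsilon/2}$.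
\end{lemma}

\begin{proof}
On $\mathcal H$ the $k$-th gap of $X$, $k\ge0$, lies in $B(\bar S_k,\rho_k)$. The vector $\bar{\mathbf S}$ is independent of $Y$: for events $E$ of $\bar{\mathbf S}$ and $E'$ of $Y$,
\[
\mathbb P(E\cap E')=\mathbb E\big[\mathbb P(E\mid\varphi)\mathbb P(E'\mid\varphi)\big]=\mathbb P(E)\mathbb P(E').
\]
Moreover $\bar S_k$ has the law of $X_{t_k}$, with mass at most $Cr_k^{-d}$ at each site by (F1). Splitting according to $\bar S_k=y_0$, $0<|\bar S_k-y_0|\le r_k$ and $|\bar S_k-y_0|>r_k$, and using (F4) and \eqref{eq:shells},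
\[
\mathbb P\big(Y\text{ hits }B(\bar S_k,\rho_k)\big)\le Cr_k^{-d}\Big[1+\sum_{0<|u-y_0|\le r_k}\Big(\frac{\rho_k}{|u-y_0|}\Big)^{d-2}\Big]+C\Big(\frac{\rho_k}{r_k}\Big)^{d-2}\le C\Big(\frac{\rho_k}{r_k}\Big)^{d-2},
\]
because the bracket is at most $C\rho_k^{d-2}r_k^2$. The right side is $Cr_k^{-(d-2)\varepsilon/2}$. The gap of index $-1$ lies in $B(x_0,\rho_0)$, which $Y$ hits with probability at most $C(\rho_0/D)^{d-2}\le CM^{-(d-2)\varepsilon/2}$, as $D\ge M/2$. Sum over $k$. The argument with the two sides exchanged bounds the gaps of $Y$.
\end{proof}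

This lemma is the reason for taking $g_k$ smaller than $t_k$ by a power of $r_k$, and it is summable only because $d>2$.

\subsection{Pieces}

\begin{lemma}\label{lem:pieces}
$\mathbb P\big(\mathcal A\cap\mathcal A'\ne\emptyset,\ \mathcal M\cap\mathcal M'\big)\le CM^{-1/4}$.
\end{lemma}

\begin{proof}
Fix $z\in\Lambda$, let $q_z=\mathbb P(z\in\mathcal A\cap\mathcal A',\ \mathcal M\cap\mathcal M')$, and let $w$ range over the neighbors of $z$ in $\Lambda$. We follow the one-site computation. The estimate is not symmetric: on the $Y$-side we forget the walk and use only the exact cloud $\bar\omega'$, and on the $X$-side we keep the walk.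

\emph{Step 1: the factor $s_z^2$.} On the event in question, $z$ is visited by a path of $\bar\omega$ and by a path of $\bar\omega'$. By Proposition~\ref{prop:field}(a) and \eqref{eq:reflect}, $0<\psi_z<2s_z$ and $\deg_z(n')>0$. So the event is contained in $E_z\cap\{\deg_z(n')>0\}$, where $E_z=\mathcal M\cap\{z\in\mathcal A,\ 0<\psi_z<2s_z\}$ belongs to the $X$-side. By conditional independence, the probability of $\deg_z(n')>0$ given the $X$-side equals its probability given $\psi'$, which is at most $3B_z(\psi')^2$ by Proposition~\ref{prop:field}(c), since $\bar\omega'$ is a cloud. On $E_z$ we have $0<\psi'_z<2s_z$. Also $|\psi'_w|\le2s_w+|\psi_w|$, and $s,J\le C$. Hence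
\[
q_z\le Cs_z^2\,\mathbb E\Big[\mathbf 1_{E_z}\Big(1+\sum_w\psi_w^2\Big)\Big].
\]

\emph{Step 2: the factor $s_z^3$.} Let $n^+=n(\omega^+,U)$ and $\psi^+=\psi(\omega^+,U)$. On $\mathcal M$ we have $\psi=\psi^+$; replace $\psi$ by $\psi^+$ and then drop $\mathcal M$. Since $U$ is independent of $(X,V,\omega)$, given $(X,V,\omega)$ and the loops the moduli $|\psi^+_v|$ are independent with laws $\nu_{\deg_v(n^+)}$. If $z\in\mathcal A$, then $\deg_z(n^+)\ge2$, so $|\psi^+_z|<2s_z$ has conditional probability at most $3s_z^3$ by Lemma~\ref{lem:nu}(c). By Lemma~\ref{lem:nu}(b), $(\psi^+_w)^2$ has conditional mean $\deg_w(n^+)+1$. Therefore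
\[
q_z\le Cs_z^5\,\mathbb E\Big[\mathbf 1\{z\in\mathcal A\}\Big(1+\sum_w\deg_w(n^+)\Big)\Big].
\]

\emph{Step 3: the Green function.} The current is additive: $\deg_w(n^+)$ is the sum of a part due to $\omega$ and the loops and a part due to the pieces. The first part is independent of $(X,V)$ and has mean $G_\Lambda(w,w)+s_w^2-1\le C$ by Proposition~\ref{prop:field}(b). Let $\ell_v$ be the number of visits of $X$ to $v$. The second part is at most $2\ell_w$, because the pieces occupy disjoint time intervals. Now $\mathbb P(z\in\mathcal A)\le\mathbb E\ell_z=G(0,z)$, and, ordering the two visits in time,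
\[
\mathbb E[\mathbf 1\{z\in\mathcal A\}\ell_w]\le\mathbb E[\ell_z\ell_w]=G(0,z)G(z,w)+G(0,w)G(w,z)\le C(1+|z|)^{2-d}
\]
by (F2). So $q_z\le Cs_z^5(1+|z|)^{2-d}$. By Lemma~\ref{lem:s}, $5\alpha=\frac94$ and \eqref{eq:shells},
\[
\sum_zq_z\le CM^{-9/4}\sum_{|z|\le M}(1+|z|)^{2-d}+C\sum_{|z|>M}|z|^{-d-1/4}\le CM^{-1/4}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:far}]
By the bound on $\mathbb P(\mathcal H^c)$ and Lemmas~\ref{lem:gaps} and~\ref{lem:pieces},
\[
\pi_K(\mathcal D_{N_K}^c)\le C\big(M^{-1/25}+M^{-d\varepsilon}+M^{-(d-2)\varepsilon/2}+M^{-1/4}\big)\le CD^{-c}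
\]
with $C,c$ independent of $K$. Since $N_K\to\infty$, Lemma~\ref{lem:limit} gives a coupling $\pi$ with $\pi(\mathcal D^c)\le CD^{-c}$.
\end{proof}

\section{Arbitrary starting points}\label{sec:final}

Proposition~\ref{prop:far} is empty at distance $10$, where $CD^{-c}$ may exceed $1$. We let the walks first move apart along a line. Two things need care: each walk must later avoid the initial segment of the other, and the forced start must not change the marginals.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
After permuting and reflecting coordinates, the first coordinate of $y-x$ is at least $1$. For $L\ge2$ let $x_0=x-Le_1$, $y_0=y+Le_1$, $\Sigma_X=\{x-je_1:0\le j\le L\}$ and $\Sigma_Y=\{y+je_1:0\le j\le L\}$. The two segments are disjoint, because every first coordinate in $\Sigma_X$ is smaller than every first coordinate in $\Sigma_Y$. Let $(\tilde X,\tilde Y)$ be the coupling of Proposition~\ref{prop:far} from $(x_0,y_0)$. As $|x_0-y_0|\ge L$, its paths intersect with probability at most $CL^{-c}$.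

Apply \eqref{eq:hit} with $A=A'=\Sigma_Y$ and $v=x_0$. Every point of $\Sigma_Y$ is at distance at least $L$ from $x_0$, so the numerator is at most $C(L+1)L^{2-d}$. Every point of $\Sigma_Y$ has at least $\lfloor L/2\rfloor$ further points of the segment on one side, so the denominator is at least $c\sum_{j\le L/2}(1+j)^{2-d}$, which is at least $c\log L$ for $d=3$ and at least $c$ for $d\ge4$. Hence
\[
\mathbb P(\tilde X\text{ hits }\Sigma_Y)\le\begin{cases}C/\log L,&d=3,\\ CL^{3-d},&d\ge4,\end{cases}
\]
and the same computation from $y_0$ bounds $\mathbb P(\tilde Y\text{ hits }\Sigma_X)$. Fix $L$ so large that the three probabilities add up to less than $1$. Then $\Sigma_X\cup\{\tilde X_n\}$ and $\Sigma_Y\cup\{\tilde Y_n\}$ are disjoint with some probability $\eta>0$.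

Let $q=(2d)^{-L}$ and toss an independent coin with success probability $q$. On success, $X$ makes $L$ steps $-e_1$, $Y$ makes $L$ steps $+e_1$, and then they follow $\tilde X$ and $\tilde Y$. On failure, $X$ and $Y$ are independent, $X$ being a walk from $x$ conditioned on its first $L$ steps not all being $-e_1$, and $Y$ a walk from $y$ conditioned on its first $L$ steps not all being $+e_1$. A simple random walk begins with $L$ steps equal to a given unit vector with probability exactly $q$, and then continues as a simple random walk. So the law of $X$ is the law of a walk from $x$ decomposed along an event of probability $q$ and its complement, and the same holds for $Y$. The paths are disjoint with probability at least $q\eta>0$.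
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
The upper bound on $1-p(x,y)$ is Proposition~\ref{prop:far}. For the lower bound, $y$ lies on the path of $Y$, so under every coupling the paths intersect with probability at least $\mathbb P_x(\text{hit }y)=G(x,y)/G(0,0)$, and this is at least $c'|x-y|^{2-d}$ by (F2) and $|x-y|\ge1$. For attainment, take couplings $\pi_K$ with $\pi_K(\mathcal D)\to p(x,y)$. Since $\pi_K(\mathcal D_K)\ge\pi_K(\mathcal D)$, Lemma~\ref{lem:limit} with $N_K=K$ gives a coupling $\pi$ with $\pi(\mathcal D)\ge p(x,y)$. For $d\le2$, recurrence gives $\mathbb P_x(\text{hit }y)=1$.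
\end{proof}

\begin{thebibliography}{9}

\bibitem{CGR}
\emph{Coarse Geometry and Randomness},
\texttt{http://www.wisdom.weizmann.ac.il/\textasciitilde itai/stflouraug24.pdf}.

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}, Cambridge University Press, 2010.

\end{thebibliography}
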